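\title{The largest lattice tetrahedra with a given number of interior lattice points}

\begin{abstract}
We prove that a lattice tetrahedron with exactly $k\ge1$ interior lattice points has normalized volume at most $36(k+1)$, which is Hensley's conjecture for three-dimensional simplices. The bound is attained for every $k\ge1$ by $T_k=\operatorname{conv}(0,2e_1,3e_2,6(k+1)e_3)$, and for $k\ge2$ this is the only extremal tetrahedron up to unimodular equivalence. The proof is self-contained. It rests on an inequality, valid in every dimension $d\ge 2$, between the volume of a lattice simplex, the number of its interior lattice points, and the barycentric coordinates of any one of them.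
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice $d$-simplex} is the convex hull $\Delta$ of $d+1$ affinely independent points $v_0,\dots,v_d\in\mathbb Z^d$; for $d=3$ we speak of a \emph{lattice tetrahedron}. The \emph{normalized volume} of $\Delta$ is
\[
N=d!\,\operatorname{vol}(\Delta)=|\det(v_1-v_0,\dots,v_d-v_0)|,
\]
a positive integer, and an \emph{interior lattice point} is a point of $\mathbb Z^d$ in the interior of $\Delta$. Two lattice simplices are \emph{unimodularly equivalent} if an affine bijection of $\mathbb R^d$ that maps $\mathbb Z^d$ onto $\mathbb Z^d$ carries one onto the other. Such a map preserves $N$, the number of interior lattice points and, up to the order of the vertices, their barycentric coordinates.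

How large can $N$ be when there are exactly $k$ interior lattice points? For a segment the answer is $N=k+1$. For tetrahedra there is no bound when $k=0$: the tetrahedron $\operatorname{conv}(0,e_1,he_2,e_3)$ has normalized volume $h$ and lies in the slab $0\le y_1\le1$, so it has no interior lattice point. Let therefore $k\ge1$. To guess the answer, look at $\operatorname{conv}(0,ae_1,be_2,ce_3)$ with positive integers $a\le b$ and $c$. Its normalized volume is $abc$, and its interior lattice points are the positive integral solutions of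
\[
\frac{y_1}{a}+\frac{y_2}{b}+\frac{y_3}{c}<1 .
\]
We let $c$ grow and try to keep all solutions on the line $y_1=y_2=1$. The pair $(1,1)$ is the only positive integral solution of $y_1/a+y_2/b<1$ exactly when $\frac1a+\frac1b<1\le\frac1a+\frac2b$, that is, for $(a,b)=(2,3),(2,4),(3,3)$. Then $\sigma=1-\frac1a-\frac1b$ equals $\frac16,\frac14,\frac13$, and for $c=(k+1)/\sigma$ the interior lattice points are $(1,1,1),\dots,(1,1,k)$. The normalized volumes $ab(k+1)/\sigma$ are $36(k+1)$, $32(k+1)$ and $27(k+1)$. The largest belongs to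
\[
T_k=\operatorname{conv}\bigl(0,\;2e_1,\;3e_2,\;6(k+1)e_3\bigr).
\]
Hensley's conjecture for three-dimensional simplices, as posed in \cite{source}, states that no lattice tetrahedron with exactly $k>0$ interior lattice points has normalized volume larger than $36(k+1)$. We prove it.

\begin{theorem}\label{thm:bound}
A lattice tetrahedron with exactly $k\ge1$ interior lattice points has normalized volume $N\le36(k+1)$.
\end{theorem}

\begin{theorem}\label{thm:equality}
The bound in Theorem~\ref{thm:bound} is attained for every $k\ge1$ by $T_k$. For $k\ge2$, a lattice tetrahedron with exactly $k$ interior lattice points has normalized volume $36(k+1)$ if and only if it is unimodularly equivalent to $T_k$.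
\end{theorem}

The first assertion, and with it the ``if'' part of the second, is the case $(a,b)=(2,3)$ of the computation above.

\begin{remark}\label{rem:k1}
For $k=1$ the extremal tetrahedron is not unique. The tetrahedron $\operatorname{conv}(0,2e_1,6e_2,6e_3)$ has normalized volume $72$, and the inequality $\frac{y_1}2+\frac{y_2+y_3}6<1$ has the single positive integral solution $(1,1,1)$, with barycentric coordinates $\frac12,\frac16,\frac16,\frac16$. The interior lattice point of $T_1$ has barycentric coordinates $\frac12,\frac13,\frac1{12},\frac1{12}$, so the two tetrahedra are not equivalent.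
\end{remark}

The starting point of both proofs is an inequality that holds in all dimensions.

\begin{theorem}\label{thm:general}
Let $d\ge2$. If a lattice $d$-simplex of normalized volume $N$ has exactly $k$ interior lattice points, and one of them has barycentric coordinates $x_0,\dots,x_d$, then for all $r\ne s$
\[
N\,(x_r+x_s)\prod_{t\ne r,s}x_t\;\le\;k+1 .
\]
\end{theorem}

For $d=3$ and $G(a,b)=ab(1-a-b)$ this reads $N\,G(x_i,x_j)\le k+1$ for all $i\ne j$. So Theorem~\ref{thm:bound} holds as soon as some interior lattice point has two barycentric coordinates with $G(x_i,x_j)\ge\frac1{36}=G(\frac12,\frac13)$. A given point need not have this property, and the proof uses two devices to get around that. First, an interior lattice point $x$ produces others: in barycentric coordinates, a vector such as $3x-(1,1,0,0)$ is a lattice point, and it is interior when its entries are positive. Such a multiple is often better placed than $x$. Second, when $G(x_i,x_j)$ is slightly below $\frac1{36}$ and the multiples are badly placed, the lattice points near a multiple are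 disjoint from those counted in Theorem~\ref{thm:general}, and adding them to the count makes up for the deficit.

Theorem~\ref{thm:general} is proved in Section~\ref{sec:count} and refined for tetrahedra in Section~\ref{sec:refined}. Sections~\ref{sec:caseA} and~\ref{sec:caseB} prove Theorem~\ref{thm:bound}, and Section~\ref{sec:equality} treats the case of equality. No classification results are used.

\section{Barycentric coordinates}\label{sec:bary}

Let $\Delta=\operatorname{conv}(v_0,\dots,v_d)$ be a lattice $d$-simplex, $d\ge1$, with normalized volume $N$ and $k\ge1$ interior lattice points. For $y\in\mathbb R^d$ let $\beta(y)=(x_0,\dots,x_d)$ be the vector of barycentric coordinates, determined by $\sum x_t=1$ and $\sum x_tv_t=y$. The map $\beta$ is an affine bijection onto the hyperplane $\{\sum x_t=1\}$ of $\mathbb R^{d+1}$. It sends $v_t$ to the unit vector $u_t$, and $y$ is interior to $\Delta$ exactly when all coordinates of $\beta(y)$ are positive. In these coordinates the simplex is standard and all information is carried by the lattice. Put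
\[
X=\beta(\mathbb Z^d),\qquad P=X\cap\mathbb R^{d+1}_{>0},\qquad L=X-X .
\]
Thus $P$ is the set of interior lattice points and $|P|=k$. The set $L$ is the image of $\mathbb Z^d$ under the linear part of $\beta$; it is a lattice of rank $d$ in the hyperplane $H=\{\sum\lambda_t=0\}$, and $X=x+L$ for every $x\in X$. We use two properties.

\medskip\noindent\textbf{Projections.} Let $\pi_s$ delete the coordinate with index $s$. It maps $H$ isomorphically onto $\mathbb R^d$, so $\Lambda_s=\pi_s(L)$ is a lattice in $\mathbb R^d$. Recall that the \emph{determinant} of a lattice is the volume of the half-open parallelepiped $F$ spanned by a basis, and that a sublattice with the same determinant is the whole lattice. The linear part of $\beta$ followed by $\pi_s$ sends the vectors $v_t-v_s$ $(t\ne s)$ to the unit vectors of $\mathbb R^d$, so this linear map has determinant $\pm1/N$. Hence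
\begin{equation}\label{eq:det}
\mathbb Z^d\subseteq\Lambda_s,\qquad\det\Lambda_s=1/N .
\end{equation}
A large volume means a dense lattice, and a dense lattice has many points in small boxes.

\medskip\noindent\textbf{Multiples.} Let $x=\beta(y)\in P$, $m\in\mathbb Z$ and $w\in\mathbb Z^{d+1}$ with $\sum w_t=m-1$. The coefficients in $my-\sum w_tv_t\in\mathbb Z^d$ add up to $1$, so $\beta$ sends this point to $mx-w$. Hence
\begin{equation}\label{eq:mult}
mx-w\in P\quad\text{whenever all coordinates of $mx-w$ are positive.}
\end{equation}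

\section{Counting interior points around a given one}\label{sec:count}

Let $\Lambda\subset\mathbb R^d$ be a lattice with parallelepiped $F$, and let $B$ be a bounded measurable set. The function $t\mapsto|\Lambda\cap(t+B)|$ is $\Lambda$-periodic. Since $w\in t+B$ means $t-w\in-B$ and the translates $F-w$ tile $\mathbb R^d$,
\begin{equation}\label{eq:avg}
\frac1{\det\Lambda}\int_F|\Lambda\cap(t+B)|\,dt=\frac1{\det\Lambda}\sum_{w\in\Lambda}\operatorname{vol}\bigl((F-w)\cap(-B)\bigr)=\frac{\operatorname{vol}(B)}{\det\Lambda}.
\end{equation}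
So a translate of $B$ contains $\operatorname{vol}(B)/\det\Lambda$ lattice points on average. We also use the \emph{lexicographic order} on $\mathbb R^d$: $w<w'$ if the first nonzero coordinate of $w'-w$ is positive. It is a total order and is invariant under translation.

\begin{lemma}\label{lem:box}
Fix an index $s$ and numbers $\rho_t>0$ for $t\ne s$. Then the set $D=\{\lambda\in L:|\lambda_t|<\rho_t\text{ for all }t\ne s\}$ has at least $2\lceil N\prod_{t\ne s}\rho_t\rceil-1$ elements.
\end{lemma}

\begin{proof}
Let $B=\prod_{t\ne s}[0,\rho_t)$ and $n=\lceil N\prod_{t\neq s}\rho_t\rceil$. By \eqref{eq:det} and \eqref{eq:avg}, some translate of $B$ contains at least $N\prod_{t\neq s}\rho_t$ points of $\Lambda_s$, hence at least $n$ points $w_1<\dots<w_n$. The difference of two points of a half-open interval of length $\rho_t$ has absolute value less than $\rho_t$, so all differences $w_l-w_{l'}$ lie in $\pi_s(D)$. The vectors $w_2-w_1<\dots<w_n-w_1$ are positive; together with their negatives and $0$ they are $2n-1$ distinct elements of $\pi_s(D)$.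
\end{proof}

Fix $x\in P$. A vector $\lambda\in L$ gives an interior point $x+\lambda$ when $\lambda_t>-x_t$ for all $d+1$ indices $t$, whereas Lemma~\ref{lem:box} controls only $d$ coordinates. The set $D$ is symmetric, however, so we may choose the sign of $\lambda$ to make the last coordinate nonnegative. This costs a factor $\frac12$, and we recover it by leaving two different coordinates free in turn. Put
\[
D_s=\{\lambda\in L:|\lambda_t|<x_t\text{ for all }t\ne s\},\qquad C=\{\lambda\in L:|\lambda_t|<x_t\text{ for all }t\}.
\]

\begin{example}\label{ex:segment}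
Let $\Delta=[0,N]$ with $v_0=0$, $v_1=N$, and let $x=(1-\frac mN,\frac mN)$ correspond to an integer $m$ with $0<m\le N/2$. The elements of $L$ are the steps $\frac lN(-1,1)$, $l\in\mathbb Z$. The set $D_0$ consists of the steps with $|l|<m$ and $D_1$ of those with $|l|<N-m$; here $C=D_0$. Every step in $C$ is allowed, and these steps reach the points $1,\dots,2m-1$. Of the steps in $D_1\setminus C$ we keep the half with $l>0$; they reach $2m,\dots,N-1$. The total is $\frac12(|D_0|+|D_1|)=\frac12\bigl((2m-1)+(2N-2m-1)\bigr)=N-1$, which is the number of all interior points.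
\end{example}

\begin{lemma}\label{lem:near}
Let $x\in P$ and $P_s=\{x+\lambda:\lambda\in D_s\setminus C,\ \lambda_s>0\}$.
\begin{enumerate}
\item[(a)] The sets $x+C,P_0,\dots,P_d$ are pairwise disjoint subsets of $P$, and $|P_s|=\frac12\bigl(|D_s|-|C|\bigr)$.
\item[(b)] For $r\ne s$, the number of $z\in P$ with $z_r<2x_r$ or $z_s<2x_s$ is at least
\[
\tfrac12\bigl(|D_r|+|D_s|\bigr)\ \ge\ \Bigl\lceil N\prod_{t\ne r}x_t\Bigr\rceil+\Bigl\lceil N\prod_{t\ne s}x_t\Bigr\rceil-1\ \ge\ N(x_r+x_s)\prod_{t\ne r,s}x_t-1 .
\]
\end{enumerate}
\end{lemma}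

\begin{proof}
(a) A point $z\in x+C$ satisfies $0<z_t<2x_t$ for all $t$. If $\lambda\in D_s\setminus C$, then $|\lambda_s|\ge x_s>0$, so exactly one of $\pm\lambda$ has positive $s$-th coordinate; this gives $|P_s|=\frac12|D_s\setminus C|$, and $C\subseteq D_s$. A point $z\in P_s$ satisfies $z_s\ge2x_s$ and $0<z_t<2x_t$ for $t\ne s$. These conditions show that the sets lie in $P$ and are pairwise disjoint.

(b) The points of $x+C$ and $P_s$ satisfy $z_r<2x_r$, and those of $P_r$ satisfy $z_s<2x_s$. By (a) their total number is $|C|+\frac12(|D_r|-|C|)+\frac12(|D_s|-|C|)=\frac12(|D_r|+|D_s|)$. Now apply Lemma~\ref{lem:box} with $\rho_t=x_t$ to $D_r$ and $D_s$, and drop the ceilings.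
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The number in Lemma~\ref{lem:near}(b) is at most $k$.
\end{proof}

With two of the sets $P_s$ the unknown number $|C|$ cancels; this is why the theorem singles out two indices. In $T_k$, with vertices ordered $2e_1,3e_2,6(k+1)e_3,0$, the point $(1,1,l)$ has barycentric coordinates $\bigl(\frac12,\frac13,\frac{l}{6(k+1)},\frac{k+1-l}{6(k+1)}\bigr)$, and Theorem~\ref{thm:general} with $(r,s)=(2,3)$ is an equality.

\section{Refined inequalities for tetrahedra}\label{sec:refined}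

From now on $d=3$, and $(i,j,r,s)$ always denotes a permutation of $(0,1,2,3)$. Since $x_r+x_s=1-x_i-x_j$, Theorem~\ref{thm:general} says that for every $x\in P$
\begin{equation}\tag{I}\label{eq:I}
N\,G(x_i,x_j)\le k+1,\qquad G(a,b)=ab(1-a-b).
\end{equation}

\subsection*{Where the basic inequality suffices}

\begin{lemma}\label{lem:hexagon}
If $t_1,t_2,t_3\in[\frac16,\frac12]$ and $t_1+t_2+t_3=1$, then $t_1t_2t_3\ge\frac1{36}$, with equality only for the permutations of $(\frac12,\frac13,\frac16)$.
\end{lemma}

\begin{proof}
The conditions define a convex polygon $Q$. At a vertex two coordinates lie in $\{\frac16,\frac12\}$. The values $\frac12,\frac12$ and $\frac16,\frac16$ would make the third coordinate $0$ or $\frac23$, so every vertex is a permutation of $(\frac12,\frac13,\frac16)$, with product $\frac1{36}$. The function $\log t_1+\log t_2+\log t_3$ is strictly concave. A point of $Q$ that is not a vertex is the midpoint of two distinct points of $Q$, so the function is smaller at one of these. Hence the minimum over $Q$ is attained only at vertices.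
\end{proof}

Call $x\in P$ \emph{balanced} if for some $i\ne j$ the three numbers $x_i$, $x_j$, $x_r+x_s$ lie in $[\frac16,\frac12]$. By Lemma~\ref{lem:hexagon} and \eqref{eq:I}, a balanced point gives $N\le36(k+1)$.

\begin{lemma}\label{lem:central}
Let $z\in P$ have coordinates $a\ge b\ge p\ge q$. If $a\le\frac12$ and $a+b\le\frac56$, then $z$ is balanced. If $a<\frac12$ and $a+b<\frac56$, then $G(a,b)>\frac1{36}$.
\end{lemma}

\begin{proof}
Put $c=p+q=1-a-b$. We have $\frac12\ge a\ge b\ge\frac{1-a}3\ge\frac16$, and $c\ge\frac16$ by hypothesis; also $c\le a+b$ gives $c\le\frac12$. Under the strict hypotheses, $a\ge b\ge\frac{1-a}{3}>\frac16$ and $c>\frac16$, so none of $a,b,c$ equals $\frac16$ and equality in Lemma~\ref{lem:hexagon} is excluded.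
\end{proof}

Passing to a multiple can turn a poor point into a balanced one. For $x=(\frac12,\frac49,\frac1{36},\frac1{36})$ we have $G(x_0,x_1)=\frac1{81}$, but $3x-u_0-u_1=(\frac12,\frac13,\frac1{12},\frac1{12})$ is balanced.

\subsection*{Near the extremal point}

The delicate points are those with $(x_i,x_j)$ close to $(\frac12,\frac13)$ but outside the polygon of Lemma~\ref{lem:hexagon}. Multiplying $(\frac12+\varepsilon)(\frac13+\eta)=\frac16+\frac\varepsilon3+\frac\eta2+\varepsilon\eta$ by $\frac16-(\varepsilon+\eta)$ gives, for all real $\varepsilon,\eta$,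
\begin{equation}\label{eq:E}
G(\tfrac12+\varepsilon,\tfrac13+\eta)=\frac1{36}-\frac{\eta}{12}-\frac\varepsilon9-\frac23\varepsilon\eta-\frac{\varepsilon^2}3-\frac{\eta^2}2-\varepsilon\eta(\varepsilon+\eta).
\end{equation}
So for small positive $\eta$ or $\varepsilon$, inequality \eqref{eq:I} falls short by about $\frac\eta{12}+\frac\varepsilon9$. But a positive $\eta$ is exactly what makes $3x-u_i-u_j$ an interior point, with $j$-th coordinate $3\eta$, and a positive $\varepsilon$ makes $4x-2u_i-u_j$ an interior point, with $i$-th coordinate $4\varepsilon$. The number of lattice points near these multiples is bounded below by terms linear in $\eta$ and $\varepsilon$. To add them to the count of Lemma~\ref{lem:near}(b) we keep only points with $z_r>2x_r$ and $z_s>2x_s$. This is possible because the multiple has $r$-th and $s$-th coordinates $mx_r$ and $mx_s$ with $m\ge3$.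

\begin{lemma}\label{lem:far}
Let $x\in P$, let $m\ge3$, $w_i$, $w_j$ be integers, and suppose that $y=mx-w_iu_i-w_ju_j\in P$. Let $0<\rho_i\le y_i$ and $0<\rho_j\le y_j$. Then the number of $z\in P$ with $z_r>2x_r$, $z_s>2x_s$ and $|z_i-y_i|<\rho_i$ is at least $N\rho_i\rho_j(m-2)x_r$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:box} with $\rho_i$, $\rho_j$ and $\rho_r=(m-2)x_r$, and let $n=\lceil N\rho_i\rho_j\rho_r\rceil$. The set $D$ consists of $0$ and at least $n-1$ pairs $\pm\lambda$. Take $0$ and from each pair a vector with $\lambda_s\ge0$. For each of these at least $n$ vectors, $z=y+\lambda$ satisfies $|z_i-y_i|<\rho_i$, so $z_i>0$; also $z_j>y_j-\rho_j\ge0$, $z_r>mx_r-(m-2)x_r=2x_r$ and $z_s\ge mx_s>2x_s$.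
\end{proof}

\begin{proposition}\label{prop:refined}
Let $x\in P$. If $x_i,x_j>\frac13$, then
\begin{equation}\tag{II}\label{eq:II}
N\bigl[G(x_i,x_j)+(3x_i-1)(3x_j-1)x_r\bigr]\le k+1 .
\end{equation}
If $x_i>\frac12$ and $x_j>\frac14$, then
\begin{equation}\tag{III}\label{eq:III}
N\bigl[G(x_i,x_j)+2(4x_i-2)(4x_j-1)x_r\bigr]\le k+1 .
\end{equation}
If $\frac12<x_i<\frac35$ and $x_j\ge\frac13$, then
\begin{equation}\tag{IV}\label{eq:IV}
N\bigl[G(x_i,x_j)+(3-5x_i)(3x_j-1)x_r+2(4x_i-2)(4x_j-1)x_r\bigr]\le k+1 .
\end{equation}
\end{proposition}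

\begin{proof}
Lemma~\ref{lem:near}(b) gives at least $NG(x_i,x_j)-1$ points of $P$, none of which satisfies both $z_r>2x_r$ and $z_s>2x_s$. So we may add the points of Lemma~\ref{lem:far}. Put $y=3x-u_i-u_j$ and $y'=4x-2u_i-u_j$. Under the hypotheses of \eqref{eq:II} we have $y\in P$ by \eqref{eq:mult}, and we take $\rho_i=y_i=3x_i-1$, $\rho_j=y_j=3x_j-1$. Under those of \eqref{eq:III} we have $y'\in P$, and we take $\rho_i=y'_i=4x_i-2$, $\rho_j=y'_j=4x_j-1$.

For $x_j=\frac13$, inequality \eqref{eq:IV} is \eqref{eq:III}. For $x_j>\frac13$ both $y$ and $y'$ lie in $P$, and we must keep the two families apart. The points found near $y'$ have $z_i<2y'_i=8x_i-4$. Near $y$ we shrink the box and take $\rho_i=y_i-(8x_i-4)=3-5x_i$ and $\rho_j=3x_j-1$. Here $\rho_i>0$ because $x_i<\frac35$, and $\rho_i\le y_i$ because $x_i>\frac12$. These points have $z_i>y_i-\rho_i=8x_i-4$, so the families are disjoint.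
\end{proof}

If the bracket in one of these inequalities exceeds $\frac1{36}$, then $N<36(k+1)$. At $(x_i,x_j)=(\frac12+\varepsilon,\frac13+\eta)$ the terms added in \eqref{eq:IV} are, to first order, $(\frac32\eta+\frac83\varepsilon)x_r$. They beat the loss $\frac\eta{12}+\frac\varepsilon9$ when $x_r>\frac1{18}$. The next lemma makes this precise, with the constants needed in Section~\ref{sec:caseB}.

\begin{lemma}\label{lem:extremal}
Let $x\in P$ with $x_i=\frac12+\varepsilon$, $x_j=\frac13+\eta$, $0<\varepsilon<\frac1{10}$, $0\le\eta\le\frac7{66}$ and $x_r\ge\frac1{11}$. Then $N<36(k+1)$.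
\end{lemma}

\begin{proof}
The hypotheses of \eqref{eq:IV} hold, and the two added terms equal
\[
x_r\bigl[(\tfrac12-5\varepsilon)\,3\eta+8\varepsilon(\tfrac13+4\eta)\bigr]=x_r\bigl[\tfrac32\eta+\tfrac83\varepsilon+17\varepsilon\eta\bigr]\ge\tfrac3{22}\eta+\tfrac8{33}\varepsilon+\tfrac{17}{11}\varepsilon\eta .
\]
We add \eqref{eq:E} and use $\frac3{22}-\frac1{12}=\frac7{132}$, $\frac8{33}-\frac19=\frac{13}{99}$, $\frac{17}{11}-\frac23=\frac{29}{33}$. The bracket in \eqref{eq:IV} minus $\frac1{36}$ is at least
\[
\eta\bigl(\tfrac7{132}-\tfrac\eta2\bigr)+\varepsilon\bigl(\tfrac{13}{99}-\tfrac\varepsilon3\bigr)+\varepsilon\eta\bigl(\tfrac{29}{33}-\varepsilon-\eta\bigr).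
\]
The first term is nonnegative since $\eta\le\frac7{66}$, the second is positive since $0<\varepsilon<\frac1{10}$, and the third is nonnegative since $\varepsilon+\eta=\frac16-x_r-x_s<\frac16$.
\end{proof}

Theorem~\ref{thm:bound} follows from Propositions~\ref{prop:A} and~\ref{prop:B} below, which together say that $P$ contains a balanced point or $N<36(k+1)$.

\section{A point with all coordinates at most one half}\label{sec:caseA}

\begin{proposition}\label{prop:A}
Suppose that some point of $P$ has all coordinates at most $\frac12$. Then $P$ contains a balanced point or $N<36(k+1)$.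
\end{proposition}

\begin{proof}
Number the vertices so that the given point has $x_0\ge x_1\ge x_2\ge x_3$. If $x_2+x_3\ge\frac16$, it is balanced by Lemma~\ref{lem:central}. So let $x_2+x_3<\frac16$.

The sum $x_2+x_3$ may be very small, and we enlarge it by tripling. Let $x\in P$ be any point with $x_0,x_1\le\frac12$ and $x_2+x_3<\frac16$. Then $x_0+x_1>\frac56$, so $x_0,x_1>\frac56-\frac12=\frac13$, and $3x-u_0-u_1\in P$ by \eqref{eq:mult}. The first two coordinates $3x_0-1$, $3x_1-1$ of the new point are again at most $\frac12$, and the sum of the last two is tripled. We repeat this as long as $x_2+x_3<\frac1{18}$ and arrive at a point with $x_0,x_1\le\frac12$ and $\frac1{18}\le x_2+x_3<\frac16$. Renumber within $\{0,1\}$ and within $\{2,3\}$ so that $x=(a,b,p,q)$ with $a\ge b$ and $p\ge q$, and put $c=p+q$. One more tripling gives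
\[
y=3x-u_0-u_1=(3a-1,\,3b-1,\,3p,\,3q)\in P,\qquad 3b-1\le3a-1\le\tfrac12,\quad\tfrac16\le3c<\tfrac12 .
\]
If $3b-1\ge\frac16$, then $y$ is balanced with $(i,j)=(0,1)$.

Otherwise $\frac13<b<\frac7{18}$. Write $a=\frac12-\alpha$ and $b=\frac13+\eta$ with $\alpha\ge0$ and $0<\eta<\frac1{18}$. Then $c=\frac16+\alpha-\eta$, so $c<\frac16$ gives $\alpha<\eta<\frac1{18}$, and $c>\frac19$. The point $x$ is near the extremal position, and $y=(\frac12-3\alpha,3\eta,3p,3q)$ has a small coordinate $y_1$. Either $y_1$ can be grouped with $y_3$, or $q$ is small; in the second case $p$ is large, which makes \eqref{eq:II} strong.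

Suppose $q\ge\frac1{18}-\eta$. Then $\frac13<y_0\le\frac12$ because $\alpha<\frac1{18}$, and $\frac16<\frac32c\le y_2\le3c<\frac12$. Further $y_1+y_3=3\eta+3q\ge\frac16$, and $y_1+y_3=1-y_0-y_2<1-\frac13-\frac16=\frac12$. So $y$ is balanced with $(i,j)=(0,2)$.

Suppose $q<\frac1{18}-\eta$. Then $p=c-q>\frac19+\alpha\ge\frac19$. Apply \eqref{eq:II} to $x$ with $(i,j,r)=(0,1,2)$. The added term is $(\frac12-3\alpha)\,3\eta\,p>(\frac12-3\alpha)\frac\eta3=\frac\eta6-\alpha\eta$. By \eqref{eq:E} with $\varepsilon=-\alpha$, the bracket minus $\frac1{36}$ exceeds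
\[
\frac\eta{12}+\frac\alpha9-\frac{\alpha\eta}3-\frac{\alpha^2}3-\frac{\eta^2}2+\alpha\eta(\eta-\alpha)\ \ge\ \eta\Bigl(\frac1{12}-\frac1{36}\Bigr)+\alpha\Bigl(\frac19-\frac1{54}-\frac1{54}\Bigr)>0,
\]
where we used $0\le\alpha<\eta<\frac1{18}$. Hence $N<36(k+1)$.
\end{proof}

\section{Every point has a coordinate above one half}\label{sec:caseB}

\begin{proposition}\label{prop:B}
Suppose that every point of $P$ has a coordinate larger than $\frac12$. Then $N<36(k+1)$.
\end{proposition}

The hypothesis applies to every multiple of a point of $P$ that is interior, and each such multiple restricts the coordinates. To obtain more restrictions we choose the point well. For $z\in P$ let $c(z)$ be the sum of its two smallest coordinates. The multiples $2x-u_0$ and $3x-u_0-u_1$ tend to increase $c$, so at a point where $c$ is maximal only a small region is left.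

\begin{proof}
Since $P$ is finite and nonempty, there is $x\in P$ with $c(x)$ maximal. Number the vertices so that $x=(a,b,p,q)$ with $a>\frac12$ and $b\ge p\ge q>0$. Put $c=c(x)=p+q$ and $\varepsilon=a-\frac12>0$.

\medskip\noindent\emph{Step 1: doubling.} The point $x'=2x-u_0=(2\varepsilon,2b,2p,2q)$ lies in $P$. If $\varepsilon\ge p$, its two smallest coordinates are $2p$ and $2q$, so $c(x')=2c>c$, which is impossible. Hence $\varepsilon<p$. The largest coordinate of $x'$ is then $2b$, so $2b>\frac12$ by hypothesis. Put $\varphi=b-\frac14>0$, so that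
\begin{equation}\label{eq:sum}
\varepsilon+\varphi+p+q=\tfrac14 .
\end{equation}
The two smallest coordinates of $x'$ are $2\varepsilon$ and $2q$, and $c(x')\le c$ reads
\begin{equation}\label{eq:p}
p\ge2\varepsilon+q .
\end{equation}
With \eqref{eq:sum} this gives $3\varepsilon+\varphi+2q\le\frac14$, and in particular $\varepsilon<\frac1{12}$.

\medskip\noindent\emph{Step 2: $p>\frac18$.} The point $4x-2u_0-u_1=(4\varepsilon,4\varphi,4p,4q)$ lies in $P$. As $\varepsilon<p$ and $q\le p$, its largest coordinate is $4\varphi$ or $4p$, and it exceeds $\frac12$. Suppose $\varphi>\frac18$. Then $p<\frac18$ by \eqref{eq:sum}, and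
\[
y=3x-u_0-u_1=(\tfrac12+3\varepsilon,\ 3\varphi-\tfrac14,\ 3p,\ 3q)\in P ,
\]
with largest coordinate $y_0$. If $3\varphi-\frac14\ge3p$, then $c(y)=3c>c$, which is impossible. Otherwise $c(y)=3\varphi-\frac14+3q\le p+q$, so $3\varphi\le\frac14+p-2q<\frac38$, contrary to $\varphi>\frac18$. Therefore
\begin{equation}\label{eq:step2}
p>\tfrac18,\qquad\varepsilon+\varphi+q<\tfrac18 .
\end{equation}

At $\varepsilon=\varphi=0$ we have $G(\frac12,\frac14)=\frac1{32}>\frac1{36}$, so there is room near that corner. The difficult parts of the remaining region are $\varphi\ge\frac1{12}$, where $(a,b)$ is near $(\frac12,\frac13)$, and $\varphi$ small with $\varepsilon$ large. In the latter part the term $32\varepsilon\varphi p$ gained in \eqref{eq:III} is too small; but as $\varepsilon\to\frac1{12}$ the relations above force $x'\to(\frac16,\frac12,\frac13,0)$, so there $x'$ is the point near the extremal position.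

\medskip\noindent\emph{Step 3: the case $\varphi\ge\frac1{12}$.} Put $\eta=\varphi-\frac1{12}$, so $b=\frac13+\eta$. By \eqref{eq:step2}, $\varepsilon<\frac1{24}$, $0\le\eta<\frac1{24}<\frac7{66}$ and $p>\frac18>\frac1{11}$. Lemma~\ref{lem:extremal} applies to $x$ with $(i,j,r)=(0,1,2)$.

\medskip\noindent\emph{Step 4: the case $\varphi\le\frac1{12}$ and $\bigl(\varphi\ge\frac1{72}$ or $\varepsilon\le\frac1{22}\bigr)$.} Apply \eqref{eq:III} to $x$ with $(i,j,r)=(0,1,2)$. Multiplying $(\frac12+\varepsilon)(\frac14+\varphi)=\frac18+\frac\varepsilon4+\frac\varphi2+\varepsilon\varphi$ by $\frac14-(\varepsilon+\varphi)$ gives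
\[
G(a,b)=\frac1{32}-\frac\varepsilon{16}-\frac{\varepsilon^2}4-\frac{\varphi^2}2-\frac{\varepsilon\varphi}2-\varepsilon\varphi(\varepsilon+\varphi),
\]
and the added term is $2\cdot4\varepsilon\cdot4\varphi\cdot p>4\varepsilon\varphi$. Since $\varepsilon+\varphi<\frac18$ and $4-\frac12-\frac18=\frac{27}8$, the bracket minus $\frac1{36}$ exceeds
\[
\frac1{288}-\frac\varepsilon{16}-\frac{\varepsilon^2}4-\frac{\varphi^2}2+\frac{27}8\varepsilon\varphi=-\frac{h(\varphi)}{288},\qquad h(t)=144t^2-972\,\varepsilon t+18\varepsilon+72\varepsilon^2-1 .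
\]
For fixed $\varepsilon\in(0,\frac1{12})$ the function $h$ is convex, and
\[
h(\tfrac1{12})=72\varepsilon^2-63\varepsilon<0,\qquad h(\tfrac1{72})=-\tfrac{35}{36}+\tfrac92\varepsilon+72\varepsilon^2<-\tfrac{35}{36}+\tfrac38+\tfrac12<0 .
\]
So $h<0$ on $[\frac1{72},\frac1{12}]$. If $\varepsilon\le\frac1{22}$, then also $h(0)\le\frac{18}{22}+\frac{72}{484}-1=\frac{468}{484}-1<0$, and $h<0$ on $[0,\frac1{12}]$. In both cases $h(\varphi)<0$ and $N<36(k+1)$.

\medskip\noindent\emph{Step 5: the case $\varphi<\frac1{72}$ and $\varepsilon>\frac1{22}$.} We work with $x'=(2\varepsilon,\frac12+\varepsilon',2p,2q)$, where $\varepsilon'=2\varphi\in(0,\frac1{36})$, and take $(i,j,r)=(1,2,0)$. Note that $x'_0=2\varepsilon>\frac1{11}$.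

If $2p\ge\frac13$, put $\eta=2p-\frac13$. By \eqref{eq:sum}, $\eta=\frac16-2\varepsilon-2\varphi-2q<\frac16-\frac1{11}=\frac5{66}$, and Lemma~\ref{lem:extremal} applies to $x'$.

If $2p<\frac13$, put $\kappa=\frac13-2p>0$. By \eqref{eq:p} and \eqref{eq:sum},
\[
2p\ge(2\varepsilon+2q)+2\varepsilon>\bigl(\tfrac12-2\varphi-2p\bigr)+\tfrac1{11},
\]
so $2p>\frac{13}{44}-\varphi$ and
\[
\kappa<\tfrac13-\tfrac{13}{44}+\varphi=\tfrac5{132}+\varphi<\tfrac5{132}+\tfrac1{72}=\tfrac{41}{792}<\tfrac1{19}.
\]
Since $2p>\frac14$ by \eqref{eq:step2}, inequality \eqref{eq:III} applies to $x'$. The added term is $2\cdot4\varepsilon'\,(\frac13-4\kappa)\cdot2\varepsilon\ge\varepsilon'(\frac8{33}-\frac{32}{11}\kappa)$, because $\frac13-4\kappa=8p-1>0$. By \eqref{eq:E} at $(\varepsilon',-\kappa)$,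
\[
G(x'_1,x'_2)-\frac1{36}=\frac\kappa{12}-\frac{\varepsilon'}9+\frac23\varepsilon'\kappa-\frac{\varepsilon'^2}3-\frac{\kappa^2}2+\varepsilon'^2\kappa-\varepsilon'\kappa^2 .
\]
We drop $\varepsilon'^2\kappa\ge0$ and use $\frac{32}{11}-\frac23=\frac{74}{33}$. The bracket minus $\frac1{36}$ is at least
\[
\kappa\Bigl(\frac1{12}-\frac\kappa2\Bigr)+\varepsilon'\Bigl[\frac{13}{99}-\frac{74}{33}\kappa-\frac{\varepsilon'}3-\kappa^2\Bigr].
\]
The first term is positive. In the second, $\frac{74}{33}\kappa<\frac{74}{627}<0.1181$, $\frac{\varepsilon'}3<\frac1{108}<0.0093$ and $\kappa^2<\frac1{361}<0.0028$, with total less than $0.1302<0.1313<\frac{13}{99}$. So the expression is positive and $N<36(k+1)$.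

\medskip Steps 3--5 cover all values of $\varepsilon$ and $\varphi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Since $k\ge1$, the set $P$ is nonempty and satisfies the hypothesis of Proposition~\ref{prop:A} or of Proposition~\ref{prop:B}. So $N<36(k+1)$, or $P$ contains a balanced point and $N\le36(k+1)$.
\end{proof}

\section{The case of equality}\label{sec:equality}

It remains to show that $k\ge2$ and $N=36(k+1)$ force $\Delta$ to be equivalent to $T_k$. Equality will force Lemma~\ref{lem:box} to be sharp, so we first find out what sharpness means for the lattice.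

\subsection*{Lattices for which the box bound is sharp}

\begin{lemma}\label{lem:rigid}
Let $\Lambda\subset\mathbb R^3$ be a lattice, with coordinates indexed by $0,1,2$, and let $\rho_0,\rho_1,\rho_2>0$. Suppose that $n=\rho_0\rho_1\rho_2/\det\Lambda$ is an integer, $n\ge2$, and that $D=\{w\in\Lambda:|w_m|<\rho_m\text{ for }m=0,1,2\}$ has exactly $2n-1$ elements. Then for some $m$ the lattice $\Lambda$ contains the vector whose $m$-th coordinate is $\rho_m/n$ and whose other coordinates are $0$.
\end{lemma}

\begin{proof}
A \emph{box} is a product $I_0\times I_1\times I_2$ in which each $I_m$ is $[t_m,t_m+\rho_m)$ or $(t_m,t_m+\rho_m]$.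

\emph{Every box contains exactly $n$ lattice points.} As in the proof of Lemma~\ref{lem:box}, $n'$ lattice points in a box give $2n'-1$ elements of $D$, so $n'\le n$. Fix the types of the three intervals and let $\nu(t)$ be the number of lattice points in the box with parameter $t=(t_0,t_1,t_2)$. The function $\nu$ is periodic, at most $n$, and has average $n$ by \eqref{eq:avg}; so $\nu=n$ outside a set of measure zero. Now fix $t$. For a real number $\xi$, the condition $\xi\in[t_m,t_m+\rho_m)$ keeps its truth value when $t_m$ is decreased slightly, and $\xi\in(t_m,t_m+\rho_m]$ keeps its truth value when $t_m$ is increased slightly. Only finitely many lattice points lie near the box, so $\nu(t')=\nu(t)$ for all $t'$ in a nonempty open set. This set contains a $t'$ with $\nu(t')=n$.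

\emph{The points in a box differ by multiples of one vector $\delta$.} The symmetric set $D$ has $n-1\ge1$ lexicographically positive elements; let $\delta$ be the least. Let $w_1<\dots<w_n$ be the lattice points in a box. The differences $w_2-w_1<\dots<w_n-w_1$ are $n-1$ positive elements of $D$, hence all of them, and $w_2-w_1=\delta$. The differences $w_3-w_2<\dots<w_n-w_2$ are $n-2$ positive elements of $D$ smaller than $w_n-w_1$, so they coincide, in order, with $w_2-w_1<\dots<w_{n-1}-w_1$. Thus $w_{l+1}-w_2=w_l-w_1$, that is, $w_{l+1}-w_l=\delta$, for $2\le l\le n-1$.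

\emph{Exactly one coordinate of $\delta$ is nonzero.} A box with every $I_m\in\{[0,\rho_m),(-\rho_m,0]\}$ contains $0$, so its $n\ge2$ lattice points are multiples $l\delta$. Suppose $\delta_m\ne0\ne\delta_{m'}$ with $m\ne m'$. Choose $I_m$ on the side of $\delta_m$ and $I_{m'}$ on the side of $-\delta_{m'}$. Then $l\delta_m\in I_m$ forces $l\ge0$ and $l\delta_{m'}\in I_{m'}$ forces $l\le0$, so the box contains only $0$, a contradiction. As $\delta\ne0$, exactly one coordinate $\delta_m$ is nonzero, and it is positive because $\delta$ is.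

\emph{We have $\delta_m=\rho_m/n$.} Let $I_m=[t,t+\rho_m)$ with $t\in\mathbb R$, and let the other two intervals start at $0$ and contain $0$. Since $\delta\in D$, we have $\delta_m<\rho_m$, so $I_m$ contains a multiple of $\delta_m$ and the box contains a multiple of $\delta$. Hence all its lattice points are multiples of $\delta$, and $l\delta$ lies in the box exactly when $l\delta_m\in I_m$. So $[t,t+\rho_m)$ contains exactly $n$ points of $\delta_m\mathbb Z$ for every $t$. By \eqref{eq:avg} in dimension one, $\rho_m/\delta_m=n$.
\end{proof}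

\subsection*{Forbidden points and the two types}

Let $k\ge2$ and $N=36(k+1)$. By \eqref{eq:I},
\begin{equation}\label{eq:cap}
G(z_i,z_j)\le\tfrac1{36}\qquad\text{for all }z\in P\text{ and }i\ne j .
\end{equation}
This excludes two kinds of points.
\begin{enumerate}
\item[(F1)] No $z\in P$ has one coordinate less than $\frac12$ and the other three at most $\frac13$. For such a point all coordinates are less than $\frac12$ and any two have sum less than $\frac56$, so Lemma~\ref{lem:central} contradicts \eqref{eq:cap}.
\item[(F2)] No $z\in P$ has a coordinate $\frac12$ and another coordinate $M$ with $\frac16<M<\frac13$. Indeed $G(\frac12,M)-\frac1{36}=\frac12\bigl[M(\frac12-M)-\frac1{18}\bigr]=\frac12(M-\frac16)(\frac13-M)>0$.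
\end{enumerate}

By Propositions~\ref{prop:A} and~\ref{prop:B} there is a balanced point $x\in P$, say with $x_i,x_j,x_r+x_s\in[\frac16,\frac12]$. Lemma~\ref{lem:hexagon} and \eqref{eq:cap} give $G(x_i,x_j)=\frac1{36}$, and $(x_i,x_j,x_r+x_s)$ is a permutation of $(\frac12,\frac13,\frac16)$. The identity
\[
G(x_i,x_r)-G(x_i,x_j)=x_ix_r(x_j+x_s)-x_ix_j(x_r+x_s)=x_ix_s(x_r-x_j)
\]
and \eqref{eq:cap} show that $x_r\le x_j$. The roles of $i,j$ and of $r,s$ are symmetric, so
\[
\tfrac12(x_r+x_s)\le\max(x_r,x_s)\le\min(x_i,x_j).
\]
If $x_r+x_s=\frac12$, this reads $\frac14\le\frac16$, which is false. If $x_r+x_s=\frac13$, then $\min(x_i,x_j)=\frac16$ and $x_r=x_s=\frac16$. So, after renumbering the vertices, either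
\[
x=(\tfrac12,\tfrac16,\tfrac16,\tfrac16)\qquad\text{or}\qquad x=(\tfrac12,\tfrac13,p,q)\ \text{ with }p\ge q>0,\ p+q=\tfrac16 .
\]
The sets $C$ and $D_s$ of Section~\ref{sec:count} are now taken for this $x$.

\subsection*{The type $(\frac12,\frac16,\frac16,\frac16)$ does not occur}

Three coordinates play the same role here, so we use three of the sets $P_s$ in Lemma~\ref{lem:near}(a). Now $|C|$ does not cancel, and we obtain a lower bound for it:
\[
k\ \ge\ |C|+\frac12\sum_{s=1}^3\bigl(|D_s|-|C|\bigr)=\frac12\sum_{s=1}^3|D_s|-\frac12|C| .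
\]
For $s=1,2,3$ we have $N\prod_{t\ne s}x_t=\frac N{72}=\frac{k+1}2$, so Lemma~\ref{lem:box} gives $|D_s|\ge2\lceil\frac{k+1}2\rceil-1\ge k$. Hence $k\ge\frac32k-\frac12|C|$, that is, $|C|\ge k\ge2$. Since $C$ is symmetric, it contains $\lambda\ne0$ with $\lambda_0\le0$. The point $z=x+\lambda\in P$ has $z_1,z_2,z_3<\frac13$. If $\lambda_0<0$, then $z_0<\frac12$, contrary to (F1). If $\lambda_0=0$, then $z_0=\frac12$, and $\lambda_1+\lambda_2+\lambda_3=0$ with $\lambda\ne0$ makes some $\lambda_t$ positive; then $\frac16<z_t<\frac13$, contrary to (F2). For $k=1$ the bound $|C|\ge k$ yields no nonzero $\lambda$, and Remark~\ref{rem:k1} shows that this type does occur.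

\subsection*{The type $(\frac12,\frac13,p,q)$ gives $T_k$}

Put $\omega=\frac1{6(k+1)}$. Then $Nx_0x_1x_2=p/\omega$, $Nx_0x_1x_3=q/\omega$ and $(p+q)/\omega=k+1$. Lemma~\ref{lem:near}(b) with $(r,s)=(2,3)$ gives
\[
k\ \ge\ \tfrac12\bigl(|D_2|+|D_3|\bigr)\ \ge\ \lceil q/\omega\rceil+\lceil p/\omega\rceil-1\ \ge\ k .
\]
Equality holds throughout. The last equality shows that $n=p/\omega$ and $q/\omega$ are integers. The middle one is the sum of the two bounds from Lemma~\ref{lem:box} for $|D_2|$ and $|D_3|$, so both are sharp and $|D_3|=2n-1$. From $p\ge q$ and $k\ge2$ we get $n\ge\frac{k+1}2>1$, so $n\ge2$. Lemma~\ref{lem:rigid} applies to $\Lambda_3$ with $(\rho_0,\rho_1,\rho_2)=(\frac12,\frac13,p)$ and $D=\pi_3(D_3)$. Lifting to $H$, we find $m\in\{0,1,2\}$ with $\frac{\rho_m}n(u_m-u_3)\in L$. Recall that $p<\frac16$ and $q\le\frac1{12}$.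

If $m=0$, then $z=x-\frac1{2n}(u_0-u_3)=(\frac12-\frac1{2n},\frac13,p,q+\frac1{2n})$ has positive coordinates, so $z\in P$. Here $z_0<\frac12$ and $z_3\le\frac1{12}+\frac14=\frac13$, contrary to (F1).

If $m=1$, then $z=x-\frac1{3n}(u_1-u_3)=(\frac12,\frac13-\frac1{3n},p,q+\frac1{3n})\in P$. Here $z_1<\frac13$ and $z_3\le\frac1{12}+\frac16=\frac14$, while $z_1+z_3=\frac12-p>\frac13$. So $\max(z_1,z_3)$ lies strictly between $\frac16$ and $\frac13$, contrary to (F2).

Hence $m=2$, and $\Lambda_3$ contains $(0,0,p/n)=(0,0,\omega)$. It also contains $\mathbb Z^3$ by \eqref{eq:det}, and $\pi_3(x-u_3)=(\frac12,\frac13,n\omega)$. Therefore it contains $(\frac12,\frac13,0)$, then $3(\frac12,\frac13,0)-(1,1,0)=(\frac12,0,0)$, and then $(0,\frac13,0)$. So $\Lambda_3$ contains the lattice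
\[
R=\tfrac12\mathbb Z\times\tfrac13\mathbb Z\times\omega\mathbb Z ,
\]
and $\det R=\frac\omega6=\frac1N=\det\Lambda_3$ gives $\Lambda_3=R$.

Finally, let $\beta'$ be the barycentric coordinates of $T_k$ with vertices ordered $2e_1,3e_2,6(k+1)e_3,0$. The first three coordinates of $\beta'(y)$ are $y_1/2$, $y_2/3$, $\omega y_3$, so the lattice $L'$ of $T_k$ also projects onto $R$ under $\pi_3$. As $\pi_3$ is injective on $H$, we have $L'=L$, and $\beta'(\mathbb Z^3)=u_3+L'=u_3+L=\beta(\mathbb Z^3)$. The affine bijection $(\beta')^{-1}\circ\beta$ therefore maps $\mathbb Z^3$ onto $\mathbb Z^3$, and it maps the vertices of $\Delta$ to those of $T_k$. So $\Delta$ is unimodularly equivalent to $T_k$, and the proof of Theorem~\ref{thm:equality} is complete.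

\begin{thebibliography}{1}

\bibitem{source}
\emph{Abstract. Lattice polytopes arise naturally in many different branches of pure and applied mathematics such as number theory, commutative algebra, combinatorics},
\texttt{https://www.mfo.de/document/1738c/OWR\_2017\_44.pdf}.

\end{thebibliography}
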